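
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Rigid clusters and rigid components in squares of graphs}

\begin{abstract}
A rigid component of a graph $H$ is a maximal subgraph that is rigid as a generic
bar-and-joint framework in $\mathbb R^3$. A rigid cluster of $H$ is a maximal set of vertices
whose mutual distances are all fixed, to first order, by the whole of $H$. In general a
cluster need not induce a rigid subgraph. We prove a conjecture of Jacobs: in the square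
$G^2$ of any finite simple graph $G$, the rigid clusters are exactly the vertex sets of the
rigid components. We also describe the closure of $G^2$ and all rigid clusters explicitly: the
clusters are the maximal closed neighborhoods of the \emph{bricks} of $G$, which are defined
by a counting condition on edges. The proof uses the Molecular Conjecture theorem of Katoh and
Tanigawa in its rank form.
\end{abstract}

\section{Introduction}

\subsection{Two notions of a rigid piece}

Graphs are finite and simple and have at least one vertex, and rigidity means generic
bar-and-joint rigidity in $\mathbb R^3$. For a graph $H=(V,E)$ and $p\colon V\to\mathbb R^3$,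
an \emph{infinitesimal motion}, or simply \emph{motion}, of the framework $(H,p)$ is a map
$m\colon V\to\mathbb R^3$ with
\[
 (m(u)-m(v))\cdot(p_u-p_v)=0\qquad\text{for every }uv\in E .
\]
The motions form the kernel of the \emph{rigidity matrix}, in which the row of $uv$ has
$p_u-p_v$ in the three columns of $u$, $p_v-p_u$ in those of $v$, and zeros elsewhere. We call
$p$ \emph{generic} if its coordinates are algebraically independent over $\mathbb Q$. Whether a
set of rows is linearly independent does not depend on the generic $p$. This defines the
generic rigidity matroid on the edge set of the complete graph on $V$, and $r(H)$ denotes the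
rank of $E$ in it. A graph $H$ with $|V|\ge3$ is \emph{rigid} if $r(H)=3|V|-6$; a graph with
$|V|\le2$ is rigid if it is complete.

A \emph{rigid component} of $H$ is an inclusion-maximal rigid subgraph; it is an induced
subgraph, since adding edges preserves rigidity. A pair $uv\notin E$ is an \emph{implied edge}
if $r(H+uv)=r(H)$. Adding all implied edges gives the \emph{closure} $\hat H$. A \emph{clique}
of the closure is a set of vertices that induces a complete subgraph of $\hat H$, and a
\emph{rigid cluster} of $H$ is a maximal clique of the closure.

A component is held together by its own bars, while a cluster may use bars that leave it. All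
pairs of vertices of a rigid subgraph are edges or implied edges, so the vertex set of a rigid
subgraph is a clique of the closure, and that of a rigid component is contained in a cluster.
The two notions differ in general.

\begin{example}\label{ex:gap}
Let $H$ have vertices $1,2,v_1,v_2,v_3,w$, where $v_1,v_2,v_3$ form a triangle and each of
$v_1,v_2,v_3,w$ is adjacent to $1$ and to $2$; the vertices $1,2$ are not adjacent. The
subgraph on $1,2,v_1,v_2,v_3$ is a triangle with two further vertices joined to all of it.
Its rank is $3+3+3=3\cdot 5-6$, so it is rigid and $12$ is implied. Moving only $w$, with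
velocity normal to the plane through $p_1,p_2,p_w$, is an infinitesimal motion of $H$, and it
changes the distance from $w$ to each $v_i$ to first order. So no $wv_i$ is implied, and
$\{1,2,w\}$ is a rigid cluster. It induces the path $1w2$, which is not rigid.
\end{example}

We study these notions for squares. The \emph{square} $G^2$ of a graph $G=(V,E)$ has vertex
set $V$, and two distinct vertices are adjacent in $G^2$ when their distance in $G$ is at most
$2$. We write $H[U]$ for the subgraph of $H$ induced by $U$, $N(v)$ for the set of neighbors of
$v$ in $G$, and $N[v]=N(v)\cup\{v\}$. The following conjecture is posed in \cite{RCMG}.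

\begin{conjecture}[Jacobs]\label{conj}
Let $G=(V,E)$ be a graph and $U\subseteq V$. Then $U$ is a rigid cluster of $G^2$ if and only
if $G^2[U]$ is a rigid component of $G^2$.
\end{conjecture}

In Example~\ref{ex:gap} the trouble comes from a vertex attached to a rigid body by only two
bars. In a square, each closed neighborhood $N[v]$ spans a complete graph, so a vertex
that is attached to $v$ is attached to all of $N[v]$. This suggests that the conjecture
holds. There is another danger, however: a cluster could be assembled pair by pair, each pair
being held by a different rigid piece. We prove that neither phenomenon occurs.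

\begin{theorem}\label{thm:jacobs}
Conjecture~\ref{conj} is true: for every graph $G=(V,E)$ and $U\subseteq V$, the set $U$ is a
rigid cluster of $G^2$ if and only if $G^2[U]$ is a rigid component of $G^2$.
\end{theorem}

\subsection{Bodies, hinges and bricks}

If $v$ has degree at least $2$ in $G$, then $N[v]$ spans a complete graph on at least three
points in $G^2$ and moves as a rigid body. For an edge $uv$ of $G$, the bodies of $u$ and $v$
share the points $p_u$ and $p_v$, so they can only rotate relative to each other about the line
$p_up_v$: they are joined by a hinge. A body has $6$ degrees of freedom and a hinge removes at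
most $5$. For a partition $P$ of $V$ let $e_G(P)$ be the number of edges of $G$ joining
different classes. If all hinges inside the classes were locked, at least
\[
 f_G(P)=6(|P|-1)-5\,e_G(P)
\]
relative degrees of freedom would remain. So
\[
 \operatorname{def}(G)=\max_P f_G(P)
\]
is the number of internal degrees of freedom that counting predicts. It is nonnegative, since
the partition with one class gives $0$. That the prediction is correct is the one deep result
we use.

\begin{theorem}[Katoh and Tanigawa \cite{KT}, combined with Jackson and Jord\'an
\cite{JJ}]\label{thm:KT}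
If $G$ has minimum degree at least two, then $r(G^2)=3|V|-6-\operatorname{def}(G)$.
\end{theorem}

If one prefers to cite this for connected graphs only, the general case follows. Let
$G_1,\dots,G_c$ be the components of $G$. Splitting a class of a partition along the components
raises $|P|$ and keeps $e_G(P)$, so the maximum is attained by unions of partitions of the
$V(G_i)$, and $\operatorname{def}(G)=\sum_i\operatorname{def}(G_i)+6(c-1)$. The rank is
additive over components, so $r(G^2)=3|V|-6c-\sum_i\operatorname{def}(G_i)$, which is the
asserted value.

A nonempty set $C\subseteq V$ is \emph{tight} if $\operatorname{def}(G[C])=0$; in particular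
singletons are tight. A \emph{brick} of $G$ is a maximal tight set. Put
$N[C]=\bigcup_{c\in C}N[c]$, and write $N_H[C]$ when the graph $H$ in which neighborhoods are
taken has to be named. The bricks will turn out to partition $V$, and they determine the
closure.

\begin{theorem}\label{thm:closure}
Distinct $x,y\in V$ are adjacent in the closure of $G^2$ if and only if $x,y\in N[C]$ for some
brick $C$ of $G$.
\end{theorem}

\begin{theorem}\label{thm:clusters}
A set $W\ne\emptyset$ induces a complete subgraph of the closure of $G^2$ if and only if
$W\subseteq N[C]$ for some brick $C$. For every brick $C$, the graph $G^2[N[C]]$ is rigid.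
Hence the rigid clusters of $G^2$ are exactly the inclusion-maximal sets $N[C]$.
\end{theorem}

\begin{example}\label{ex:cycles}
(a) Let $G$ be a forest. If $|C|\ge2$, then $G[C]$ has at most $|C|-1$ edges, so the partition
of $C$ into singletons gives $f\ge|C|-1>0$. All bricks are singletons, and
Theorem~\ref{thm:closure} says that $G^2$ has no implied edges.

(b) Let $G$ be the cycle on $k$ vertices. A partition into $j\ge2$ classes is crossed by at
least $j$ edges, so $f\le 6(j-1)-5j=j-6$. For $k\le6$ this is at most $0$, and $V$ is the only
brick. For $k=6$, for instance, $G^2$ is the octahedron, with $12=3\cdot6-6$ edges. For $k\ge7$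
the singletons give $f=k-6>0$, and proper subsets induce forests, so all bricks are singletons
and $G^2$ has no implied edges.

(c) Attach a leaf $x$ and a leaf $y$ to two opposite vertices of a $6$-cycle on $C$. By (b) the
set $C$ is tight, and it is a brick: in a larger set, a leaf as one class against the rest
gives $f=6-5>0$. As $x,y\in N[C]$, the pair $xy$ is implied, although $x$ and $y$ have distance
$5$. This is why $N[C]$, and not $C$, occurs in the theorems.
\end{example}

As a complement, not needed for the conjecture, Section~\ref{sec:overlap} describes how
clusters overlap and gives a rank formula for $G^2$ that allows leaves.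

\begin{theorem}\label{thm:overlap}
Let $G$ be a graph and let $C\ne C'$ denote bricks of $G$.
\begin{enumerate}
\item[(1)] $N[C]\cap N[C']=\{c,c'\}$ if an edge $cc'$ of $G$ joins $C$ to $C'$, and
 $|N[C]\cap N[C']|\le1$ otherwise. So two distinct rigid clusters of $G^2$ share at most two
 vertices.
\item[(2)] $N[C]\subseteq N[C']$ if and only if $C=\{c\}$ with $c$ of degree $1$ and the
 neighbor of $c$ lies in $C'$. So if $G$ has minimum degree at least $2$, then
 $C\mapsto N[C]$ is a bijection from the bricks of $G$ to the rigid clusters (equivalently, the
 vertex sets of rigid components) of $G^2$.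
\item[(3)] Suppose that every component of $G$ has at least $3$ vertices and that $G$ has $\ell$
 leaves. Let $\mathcal C^*$ be the set of bricks that do not consist of a single leaf, and
 $E^*$ the set of edges of $G$ that join two different members of $\mathcal C^*$. Then
 \[
 r(G^2)=3|V|-6-\operatorname{def}(G)+\ell
 =\sum_{C\in\mathcal C^*}\bigl(3|N[C]|-6\bigr)-|E^*| .
 \]
\end{enumerate}
\end{theorem}

\subsection{How the proof goes}

That each $G^2[N[C]]$ is rigid follows quickly from Theorem~\ref{thm:KT}. The main work is to
show that if no $N[C]$ contains both $x$ and $y$, then some motion changes the distance between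
$x$ and $y$ to first order. Counting provides motions in which the bodies of $x$ and $y$ move
differently. What has to be excluded is that all of them happen to preserve that one distance.

We take a counterexample with fewest vertices and contract its bricks. By minimality, every
brick other than the bricks $X\ni x$ and $Y\ni y$ has degree at least $2$ in the resulting
graph $\Gamma$. The heart of the proof (Section~\ref{sec:chain}) is that no two adjacent bricks
other than $X,Y$ both have degree $2$. Such a pair would form a chain of three hinges whose
inner points can be placed at will, and a hyperplane of twists that should depend on their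
position turns out not to. Since $\Gamma$ is sparse, a count now shows that the degrees of $X$
and $Y$ add up to at most $2$. This forces $x$ and $y$ to be leaves, and the free placement of
$x$ and $y$ finishes the proof. Section~\ref{sec:heptagon} carries out the chain argument by
hand for the heptagon; it serves as an illustration and is not used later.
Theorem~\ref{thm:clusters} follows from Theorem~\ref{thm:closure} by the Helly property of
trees, because $\Gamma$ has no cycle of length at most $6$.

\section{Generic points and twists}\label{sec:twists}

\paragraph{Generic points.} If $p$ is generic, then so is its restriction to any subset of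
$V$; any three of the points are non-collinear, and any four are not coplanar. If
$K\subseteq V$ and $p_K$ is generic on $K$, then the generic extensions of $p_K$ are dense
among all extensions, because the other extensions lie on countably many proper algebraic
hypersurfaces.

\paragraph{Twists.} Let $\mathfrak s=\mathbb R^3\times\mathbb R^3$. We regard an element
$S=(\omega,\tau)\in\mathfrak s$, called a \emph{twist}, as the velocity field
$S(z)=\omega\times z+\tau$ of an infinitesimal rigid motion of space. For points $a,b$ put
\[
 A_{ab}=(b-a,\ a\times b)\in\mathfrak s,\qquad\text{so}\qquad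
 A_{ab}(z)=(b-a)\times(z-a),
\]
since $(b-a)\times a+a\times b=0$. For vertices $u,v$ of a framework we write
$A_{uv}=A_{p_up_v}$.

\begin{lemma}\label{lem:twists}
\begin{enumerate}
\item[(a)] $(S(z)-S(z'))\cdot(z-z')=0$ for all twists $S$ and all points $z,z'$.
\item[(b)] If $a\ne b$, then $\{S:S(a)=S(b)=0\}=\langle A_{ab}\rangle$. In particular,
 $\langle A_{ab}\rangle$ depends only on the line $ab$. For $z$ off this line, $A_{ab}(z)$ is a
 nonzero normal of the plane $abz$.
\item[(c)] A twist that vanishes at three non-collinear points is $0$.
\item[(d)] Let $D$ be a dense subset of a nonempty open subset of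
 $\mathbb R^3\times\mathbb R^3$. Then the twists $A_{ab}$ with $(a,b)\in D$ span $\mathfrak s$.
\item[(e)] Let $(H,p)$ be a framework with $p$ generic, let $U$ with $|U|\ge2$ induce a
 complete subgraph of $H$, and let $m$ be an infinitesimal motion of $(H,p)$. Then there is a
 twist $S$ with $m(u)=S(p_u)$ for all $u\in U$, and it is unique if $|U|\ge3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The left side is $(\omega\times(z-z'))\cdot(z-z')=0$.

(b) If $S(a)=0$, then $S(z)=\omega\times(z-a)$; if also $S(b)=0$, then $\omega$ is a multiple
of $b-a$, so $S$ is a multiple of $A_{ab}$. Conversely, $A_{ab}$ vanishes at $a$ and $b$, and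
in fact on the whole line. The rest is read off from $A_{ab}(z)=(b-a)\times(z-a)$.

(c) By (b), $\omega$ is a multiple of each of two independent vectors, so $\omega=0$ and then
$S=0$.

(d) A linear functional on $\mathfrak s$ that vanishes on these twists has the form
$(\omega,\tau)\mapsto\mu\cdot\omega+\varphi\cdot\tau$ with
$\mu\cdot(b-a)+\varphi\cdot(a\times b)=0$ on $D$. By continuity this holds on a nonempty open
set, and therefore it is a polynomial identity. Taking $b=0$ gives $\mu=0$, and then
$\varphi\cdot(a\times b)=0$ for all $a,b$ gives $\varphi=0$.

(e) Let $U=\{u,v\}$. Since $m(u)-m(v)$ is orthogonal to $p_u-p_v\ne0$, it equals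
$\omega\times(p_u-p_v)$ for some $\omega$; take $\tau=m(v)-\omega\times p_v$. Now let
$|U|\ge3$. The complete graph on $U$ has rank at least $3|U|-6$: a triangle has rank $3$, and
each further vertex $w$, joined to three vertices $u_i$ not coplanar with it, adds three
independent rows, as the vectors $p_w-p_{u_i}$ are independent. So its motions form a space of
dimension at most $6$. By (a) and (c), $S\mapsto(S(p_u))_{u\in U}$ maps $\mathfrak s$
injectively into this space, hence bijectively.
\end{proof}

By the same dimension count, a generic framework on $U$ with $|U|\ge3$ is rigid if and only if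
each of its infinitesimal motions has the form $u\mapsto S(p_u)$ for a single twist $S$. In
particular, complete graphs are rigid.

\section{The combinatorics of bricks}

\begin{lemma}\label{lem:partition}
The bricks of $G$ partition $V$. If $P$ maximizes $f_G$, each class of $P$ is tight.
\end{lemma}

\begin{proof}
Every vertex lies in a tight set, so for the first statement it suffices to show that the union
of two tight sets $C_1,C_2$ with $C_1\cap C_2\ne\emptyset$ is tight. Let $P$ be a partition of
$C_1\cup C_2$, and let $k$ be the number of its classes that meet $C_1$. As $C_1$ is tight, at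
least $6(k-1)/5$ edges of $G[C_1]$ cross $P$. Merge these $k$ classes into one. Each of the
resulting $|P|-k+1$ classes meets $C_2$: the merged class contains $C_1$, and the others are
disjoint from $C_1$. As $C_2$ is tight, at least $6(|P|-k)/5$ edges of $G[C_2]$ cross the
merged partition. They are not among the edges counted first, because $C_1$ lies inside the
merged class. Altogether $5e(P)\ge6(|P|-1)$, as required.

For the second statement, suppose that a class $Z$ of $P$ has a partition $P_Z$ with
$f_{G[Z]}(P_Z)>0$. Replacing $Z$ by the classes of $P_Z$ changes $f_G$ by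
$6(|P_Z|-1)-5e_{G[Z]}(P_Z)=f_{G[Z]}(P_Z)>0$, contradicting the choice of $P$.
\end{proof}

\paragraph{Merging.} Let $C\subseteq U\subseteq V$ with $C$ tight, and consider a partition of
$U$ in which $k$ classes meet $C$. Merging these classes lowers the number of classes by $k-1$
and the number of crossing edges by at least $6(k-1)/5$. So it does not decrease $f_{G[U]}$.

\medskip
Let $\Gamma$ be the multigraph whose vertices are the bricks of $G$ and whose edges are the
edges of $G$ joining different bricks. Write $n=|V(\Gamma)|$, and for a set $\mathcal S$ of
bricks let $i(\mathcal S)$ be the number of edges of $\Gamma$ with both ends in $\mathcal S$.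

\begin{lemma}\label{lem:sparse}
\begin{enumerate}
\item[(i)] $5\,i(\mathcal S)\le6|\mathcal S|-7$ whenever $|\mathcal S|\ge2$. In particular,
 $\Gamma$ is simple and has no cycle of length at most $6$.
\item[(ii)] $\operatorname{def}(G)=6(n-1)-5|E(\Gamma)|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If this fails, let $\mathcal S$ be a minimal set with $|\mathcal S|\ge2$ and
$5i(\mathcal S)\ge6(|\mathcal S|-1)$, and let $U=\bigcup\mathcal S$. We show that $U$ is tight.
Start with a partition maximizing $f_{G[U]}$ and merge along the bricks of $\mathcal S$ one
after another. The result is still optimal, and each brick of $\mathcal S$ lies in a class, so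
it corresponds to a partition $\mathcal S_1,\dots,\mathcal S_k$ of $\mathcal S$. If $k=1$, its
value is $0$. If $k\ge2$, then $5i(\mathcal S_j)\le6(|\mathcal S_j|-1)$ for each $j$, by
minimality if $|\mathcal S_j|\ge2$ and trivially if $|\mathcal S_j|=1$. The number of crossing
edges is $e=i(\mathcal S)-\sum_ji(\mathcal S_j)$, so
\[
 5e\ge6(|\mathcal S|-1)-6(|\mathcal S|-k)=6(k-1),
\]
and the value is at most $0$. In both cases $\operatorname{def}(G[U])=0$, so $U$ is a tight set
properly containing bricks, a contradiction.

Two parallel edges would give $10\le5$, and a $k$-cycle gives $5k\le6k-7$, so $k\ge7$.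

(ii) By merging, some optimal partition of $V$ has every brick inside a class. By
Lemma~\ref{lem:partition} its classes are tight, so they lie in bricks. Hence it is the
partition into bricks, whose value is $6(n-1)-5|E(\Gamma)|$.
\end{proof}

\paragraph{Induced subgraphs.} Let $H$ be an induced subgraph of $G$. A subset of $V(H)$ is
tight in $H$ if and only if it is tight in $G$. So every brick $C$ of $H$ lies in a brick of
$G$, and $N_H[C]\subseteq N_G[C]$. If $H$ arises from $G$ by deleting whole bricks, then the
bricks of $H$ are exactly the remaining bricks of $G$.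

\section{Hinge motions}\label{sec:motions}

Theorem~\ref{thm:KT} requires minimum degree two, and the formula fails for leaves: for
$G=K_2$ we have $\operatorname{def}(G)=1$, and the right side is $-1$. In our induction we
delete vertices and meet leaves constantly. So we give every vertex a body of its own,
whatever its degree. For a graph $G$ and $p\colon V\to\mathbb R^3$ with distinct points let
\[
 M(G,p)=\{(S_v)_{v\in V}\in\mathfrak s^V:\ S_u-S_v\in\langle A_{uv}\rangle
 \text{ for all }uv\in E\}.
\]
By Lemma~\ref{lem:twists}(b), the condition says that $S_u$ and $S_v$ agree at $p_u$ and $p_v$.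

\begin{lemma}\label{lem:model}
Let $p$ be generic. The map $S\mapsto m$ with $m(v)=S_v(p_v)$ is a surjection from $M(G,p)$
onto the space of infinitesimal motions of $(G^2,p)$, and for each $v$ the twist $S_v$ agrees
with $m$ on $N[v]$. If $G$ has minimum degree at least $2$, the map is bijective.
\end{lemma}

\begin{proof}
Let $S\in M(G,p)$. For $w\in N(v)$ we have $S_v(p_w)=S_w(p_w)=m(w)$, so $S_v$ agrees with $m$
on $N[v]$. Two vertices at distance at most $2$ in $G$ lie in a common $N[v]$, so $m$ is a
motion of $(G^2,p)$ by Lemma~\ref{lem:twists}(a).

Conversely, let $m$ be an infinitesimal motion of $(G^2,p)$. We choose twists $S_v$ that agree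
with $m$ on $N[v]$. If $\deg v\ge2$, then $N[v]$ spans a complete graph on at least $3$
vertices, and Lemma~\ref{lem:twists}(e) gives a unique such $S_v$. If $v$ has degree $1$ and
its neighbor $u$ has degree at least $2$, put $S_v=S_u$; it agrees with $m$ on
$N[v]=\{u,v\}\subseteq N[u]$. If $\{u,v\}$ spans a component $K_2$, let $S_u=S_v$ be a twist
given by Lemma~\ref{lem:twists}(e) for $\{u,v\}$. If $v$ is isolated, take any $S_v$ with
$S_v(p_v)=m(v)$. For $uv\in E$ both $S_u$ and $S_v$ agree with $m$ at $u$ and $v$, so
$S\in M(G,p)$, and $S$ is mapped to $m$.

If all degrees are at least $2$ and $m=0$, then $S_v$ vanishes on the at least three points of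
$N[v]$, so $S_v=0$ by Lemma~\ref{lem:twists}(c).
\end{proof}

For a generic $p$, we say that a pair $xy$ of distinct vertices is \emph{fixed} in $G$ if
\[
 (S_x(p_x)-S_y(p_y))\cdot(p_x-p_y)=0\qquad\text{for all }S\in M(G,p).
\]
By Lemma~\ref{lem:model} this says that the row of $xy$ is orthogonal to the kernel of the
rigidity matrix of $(G^2,p)$, that is, lies in its row space. So $xy$ is fixed if and only if
$xy$ is an edge of the closure of $G^2$. In particular, being fixed does not depend on the
choice of the generic $p$.

\begin{lemma}\label{lem:dim}
For every graph $G$ and generic $p$, $\dim M(G,p)=6+\operatorname{def}(G)$.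
\end{lemma}

\begin{proof}
If $G$ has minimum degree at least $2$, then by Lemma~\ref{lem:model} and
Theorem~\ref{thm:KT}, $\dim M(G,p)=3|V|-r(G^2)=6+\operatorname{def}(G)$.

In general, attach to every vertex $v$ a triangle $vv'v''$ with new vertices $v',v''$. Let
$G^+$ be the resulting graph, which has minimum degree at least $2$, and let $p^+$ be a generic
extension of $p$. We show that neither side of the formula changes.

Let $\alpha A_{vv'}+\beta A_{v'v''}+\gamma A_{v''v}=0$. Evaluation at $p_v$ gives
$\beta A_{v'v''}(p_v)=0$, so $\beta=0$ by Lemma~\ref{lem:twists}(b); evaluation at $p_{v'}$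
gives $\gamma=0$, and evaluation at $p_{v''}$ gives $\alpha=0$. For $S\in M(G^+,p^+)$ the three
differences around the triangle sum to $0$, so each is $0$ and $S_v=S_{v'}=S_{v''}$. Hence
restriction is an isomorphism $M(G^+,p^+)\cong M(G,p)$.

Now take a partition in which the triangle $vv'v''$ meets $2$ (respectively $3$) classes. Move
$v',v''$ to the class of $v$. This destroys at most $1$ (respectively $2$) classes and removes
$2$ (respectively $3$) crossing edges, so $f$ changes by at least $-6+10>0$ (respectively
$-12+15>0$). Optimal partitions therefore keep each triangle in one class. Partitions of this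
kind correspond to partitions of $V$ with the same value, so
$\operatorname{def}(G^+)=\operatorname{def}(G)$.
\end{proof}

The next lemma says that two bodies move together in all motions exactly when they belong to
the same brick. For part (ii) we attach a test vertex to both bodies and see whether the
counting notices it.

\begin{lemma}\label{lem:bricksmove}
Let $p$ be generic.
\begin{enumerate}
\item[(i)] If $C$ is tight, then $S_u=S_v$ for all $u,v\in C$ and $S\in M(G,p)$.
\item[(ii)] If $u,v$ lie in different bricks, then $S_u\ne S_v$ for some $S\in M(G,p)$.
\end{enumerate}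
\end{lemma}

\begin{proof}
(i) The restriction of $S$ to $C$ lies in $M(G[C],p|_C)$, which has dimension $6$ by
Lemma~\ref{lem:dim}. This space contains the $6$-dimensional space of constant families, so it
consists of them.

(ii) Suppose $S_u=S_v$ for all $S\in M(G,p)$. Let $H$ be $G$ with a new vertex $z$ adjacent to
$u$ and $v$, placed generically. Every $S\in M(G,p)$ extends to $H$ by $S_z=S_u=S_v$, so
$\operatorname{def}(H)\ge\operatorname{def}(G)$ by Lemma~\ref{lem:dim}. Let $P'$ be an optimal
partition for $H$ and $P$ its restriction to $V$. If $\{z\}$ is a class of $P'$, then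
$f_H(P')=f_G(P)+6-10<\operatorname{def}(G)$. If $z$ lies in a larger class that does not
contain both $u$ and $v$, then $f_H(P')\le f_G(P)-5<\operatorname{def}(G)$. Both are
impossible. So $u,v,z$ lie in one class and $f_G(P)=f_H(P')\ge\operatorname{def}(G)$. Thus $P$
is optimal for $G$, and by Lemma~\ref{lem:partition} the class of $P$ containing $u$ and $v$ is
tight. It lies in a brick, a contradiction.
\end{proof}

\begin{lemma}\label{lem:rigid}
For every brick $C$, the graph $G^2[N[C]]$ is rigid.
\end{lemma}

\begin{proof}
If $|C|=1$, it is complete. Let $|C|\ge2$. Each $c\in C$ has at least two neighbors in $C$: if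
it has $d$ of them, then the partition of $C$ into $\{c\}$ and $C\setminus\{c\}$ shows
$5d\ge6$. Let $m$ be an infinitesimal motion of $(G^2[N[C]],p)$ with $p$ generic. For $c\in C$
the set $N[c]$ spans a complete graph on at least $3$ vertices, so by
Lemma~\ref{lem:twists}(e) a unique twist $S_c$ agrees with $m$ on $N[c]$. For an edge $cc'$ of
$G[C]$, $S_c-S_{c'}$ vanishes at $p_c$ and $p_{c'}$. So $(S_c)_{c\in C}\in M(G[C],p|_C)$, and
all $S_c$ are equal by Lemma~\ref{lem:bricksmove}(i) applied to $G[C]$. This common twist
agrees with $m$ on $N[C]$, so $G^2[N[C]]$ is rigid by the remark after Lemma~\ref{lem:twists}.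
\end{proof}

This proves the ``if'' part of Theorem~\ref{thm:closure}: distinct $x,y\in N[C]$ are vertices
of a rigid subgraph of $G^2$, so $xy$ is an edge of the closure.

\section{The smallest chain: a heptagon}\label{sec:heptagon}

Before proving the ``only if'' part, we look at the smallest cycle whose bricks are singletons.

Let $G$ be the cycle with vertices $0,1,\dots,6$, write $A_i=A_{i,i+1}$ with indices modulo
$7$, and let $p$ be generic. By Example~\ref{ex:cycles}(b) the bricks are singletons and
$\operatorname{def}(G)=1$. We claim that the pair $03$ is not fixed.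

An element $S\in M(G,p)$ is given by $S_0$ and by $S_{i+1}-S_i=\alpha_iA_i$ with
$\sum_i\alpha_iA_i=0$. By Lemma~\ref{lem:bricksmove}(ii), applied to $1$ and $2$, there is an
$S$ with $\alpha_1\ne0$. Put $T=S_3-S_0=\alpha_0A_0+\alpha_1A_1+\alpha_2A_2$, and define
$\lambda\colon\mathfrak s\to\mathbb R$ by
\[
 \lambda(Z)=Z(p_3)\cdot(p_0-p_3)=Z(p_0)\cdot(p_0-p_3)\qquad(Z\in\mathfrak s),
\]
where the two expressions agree by Lemma~\ref{lem:twists}(a). The same lemma, applied to $S_0$,
gives $(S_0(p_0)-S_3(p_3))\cdot(p_0-p_3)=-\lambda(T)$. Now $A_0(p_0)=0$ and $A_2(p_3)=0$, so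
$\lambda(A_0)=\lambda(A_2)=0$ and $\lambda(T)=\alpha_1\lambda(A_1)$. If $03$ were fixed, we
would obtain
\[
 \lambda(A_{12})=0 .
\]
The functional $\lambda$ depends only on $p_0$ and $p_3$. Keep the points other than $p_1,p_2$
and let $(p_1,p_2)$ vary over the dense set of generic positions. Each time the argument
gives $\lambda(A_{p_1p_2})=0$. By Lemma~\ref{lem:twists}(d), $\lambda=0$. But $\lambda$ takes
the value $|p_0-p_3|^2\ne0$ on the translation by $p_0-p_3$, a contradiction. By symmetry no
pair at distance $3$ is fixed, so the square of the heptagon equals its closure.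

Two points carry the argument. The middle hinge of the chain $0,1,2,3$ really moves, by
Lemma~\ref{lem:bricksmove}(ii). And a hyperplane of $\mathfrak s$, here $\ker\lambda$, that
does not depend on the inner points $p_1,p_2$ cannot contain $A_{p_1p_2}$ for all their
positions. Here the hyperplane was visible because $x=0$ and $y=3$ are the ends of the chain.
In general $x$ and $y$ sit elsewhere, and there is no explicit $\lambda$. We will construct a
hyperplane from the framework and then have to \emph{prove} that it does not depend on the
inner points. For this we will use that all three hinges move.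

\section{Proof of Theorem~\ref{thm:closure}}\label{sec:main}

It remains to prove the ``only if'' part.

\subsection{A minimal counterexample}

Call $(G,x,y)$ \emph{bad} if $x\ne y$, $xy$ is fixed in $G$, and no brick $C$ of $G$ has
$x,y\in N[C]$. Suppose that bad triples exist. For the rest of Section~\ref{sec:main} let
$(G,x,y)$ be one with $|V|$ minimum. Let $X$ and $Y$ be the bricks containing $x$ and $y$.
Then $X\ne Y$, so $n\ge2$. Let $d_X,d_Y$ be their degrees in $\Gamma$.

If $H$ is a proper induced subgraph of $G$ containing $x$ and $y$, then no brick $C$ of $H$ has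
$x,y\in N_H[C]$, since $C$ lies in a brick of $G$. By minimality $(H,x,y)$ is not bad, so:
\begin{equation}\label{eq:star}
\parbox{0.84\linewidth}{$xy$ is not fixed in any proper induced subgraph $H\ni x,y$ of $G$. In
particular, for generic $p$, not every element of $M(H,p|_{V(H)})$ extends to an element of
$M(G,p)$.}
\tag{$*$}
\end{equation}
The second statement follows from the first: if every element extended, then $xy$, being fixed
in $G$, would be fixed in $H$.

\begin{lemma}\label{lem:deg2}
Every brick $C\ne X,Y$ has degree at least $2$ in $\Gamma$.
\end{lemma}

\begin{proof}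
If the degree is $0$, every $S\in M(G-C,p|_{V\setminus C})$ extends by $S_v=0$ for $v\in C$. If
it is $1$, with edge $cq$, $c\in C$, $q\notin C$, extend by $S_v=S_q$ for $v\in C$. Both
contradict \eqref{eq:star}.
\end{proof}

\subsection{Chains of three hinges}\label{sec:chain}

\begin{lemma}\label{lem:chain}
No two adjacent bricks $C_1,C_2\notin\{X,Y\}$ both have degree $2$ in $\Gamma$.
\end{lemma}

Suppose that they do. Since $\Gamma$ is simple and has no triangle, the edges of $\Gamma$ at
$C_1$ and $C_2$ are
\[
 q_1c_1,\quad d_1d_2,\quad c_2q_2\qquad\text{with }c_i,d_i\in C_i,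
\]
where possibly $c_i=d_i$, and $q_1,q_2$ lie in two distinct bricks other than $C_1,C_2$; see
Figure~\ref{fig:chain}.

The plan is as follows. In Step~1 we fix the framework outside $C_1\cup C_2$ and construct a
hyperplane of $\mathfrak s$ that contains the twists of the three hinges and is already spanned
by a fixed subspace $R_0$ and any two of these twists. In Steps~2 and~3 we use this to show
that the hyperplane does not change when $d_1$ and $d_2$ move a little. This is absurd, because
the twists $A_{d_1d_2}$ in it then span $\mathfrak s$ (Step~4).

Let $K=G-C_1-C_2$, which contains $x,y,q_1,q_2$. Fix a generic $p_K$, put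
$M_K=M(K,p_K)$ and $J=\{c_1,d_1,c_2,d_2\}$, and define
\[
 D\colon M_K\to\mathfrak s,\quad D(S)=S_{q_2}-S_{q_1},\qquad R=D(M_K),\qquad\rho=\dim R,
\]
\[
 \chi\colon M_K\to\mathbb R,\quad\chi(S)=(S_x(p_x)-S_y(p_y))\cdot(p_x-p_y),
\]
\[
 A_1=A_{q_1c_1},\quad A_2=A_{d_1d_2},\quad A_3=A_{c_2q_2},\quad
 L=\langle A_1,A_2,A_3\rangle .
\]
Here $R$ is the space of relative twists of $q_2$ against $q_1$ that $K$ permits, and $L$ is
what the chain permits. The twists $A_i$ are polynomial functions of the positions of $J$,
while $D$, $R$ and $\chi$ depend only on $p_K$. By \eqref{eq:star}, $\chi\ne0$.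

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) ellipse (5.2 and 0.75);
\draw (-2,2.1) ellipse (1.25 and 0.6);
\draw (2,2.1) ellipse (1.25 and 0.6);
\node at (0,0.3) {$K$};
\node at (-2,2.98) {$C_1$};
\node at (2,2.98) {$C_2$};
\draw[thick] (-3.7,0.1)--(-2.7,2.1);
\draw[thick] (-1.3,2.1)--(1.3,2.1);
\draw[thick] (2.7,2.1)--(3.7,0.1);
\foreach \x/\y in {-3.7/0.1,-2.7/2.1,-1.3/2.1,1.3/2.1,2.7/2.1,3.7/0.1,-1.6/-0.25,1.6/-0.25}
 \fill (\x,\y) circle (2pt);
\node[left] at (-3.75,0.05) {$q_1$};
\node[right] at (-2.7,2.1) {$c_1$};
\node[left] at (-1.3,2.15) {$d_1$};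
\node[right] at (1.3,2.15) {$d_2$};
\node[left] at (2.7,2.1) {$c_2$};
\node[right] at (3.75,0.05) {$q_2$};
\node[right] at (-1.6,-0.25) {$x$};
\node[right] at (1.6,-0.25) {$y$};
\end{tikzpicture}
\caption{Two adjacent bricks $C_1,C_2$ of degree $2$. Each moves as one rigid body. The edges
$q_1c_1$, $d_1d_2$, $c_2q_2$ are the only ones leaving $C_1$ or $C_2$, and they form a chain of
three hinges between $q_1$ and $q_2$, which lie in $K=G-C_1-C_2$. The vertices $c_1$ and $d_1$
may coincide, and so may $c_2$ and $d_2$; each of $x,y$ may coincide with one of $q_1,q_2$.}
\label{fig:chain}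
\end{figure}

\paragraph{Step 1: generic positions.} Let $p$ be a generic extension of $p_K$ to $V$.

\emph{The $A_i$ are independent.} Evaluate $\sum\alpha_iA_i=0$ at $p_{q_1}$, where $A_1$
vanishes. The vectors $A_2(p_{q_1})$ and $A_3(p_{q_1})$ are nonzero normals of the planes
through $q_1,d_1,d_2$ and through $q_1,c_2,q_2$. These planes both contain $p_{q_1}$, and they
are distinct, because $q_1,d_1,d_2,q_2$ are four distinct vertices and so $p_{q_2}$ does not
lie on the first plane. Hence the two normals are independent, $\alpha_2=\alpha_3=0$, and then
$\alpha_1=0$.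

\emph{Gluing.} By Lemma~\ref{lem:bricksmove}(i), each $S\in M(G,p)$ is constant on $C_1$ and on
$C_2$. So
\begin{equation}\label{eq:chain}
 S_{q_2}-S_{q_1}=(S_{c_1}-S_{q_1})+(S_{d_2}-S_{d_1})+(S_{q_2}-S_{c_2})\in L,
\end{equation}
where the brackets lie in $\langle A_1\rangle,\langle A_2\rangle,\langle A_3\rangle$.
Restriction to $K$ is therefore a map
\[
 M(G,p)\to\{S\in M_K:D(S)\in L\}.
\]
It is injective, since by independence $D(S|_K)$ determines the three brackets and hence the
values of $S$ on $C_1\cup C_2$. It is surjective: if $D(S)=\sum\alpha_iA_i$, extend $S$ by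
$S_{q_1}+\alpha_1A_1$ on $C_1$ and by $S_{q_1}+\alpha_1A_1+\alpha_2A_2$ on $C_2$; the
difference along $c_2q_2$ is then $\alpha_3A_3$.

\emph{Dimensions.} Passing from $G$ to $K$ deletes two vertices and three edges of $\Gamma$, so
Lemma~\ref{lem:sparse}(ii) gives
$\operatorname{def}(K)=\operatorname{def}(G)-12+15=\operatorname{def}(G)+3$. With
Lemma~\ref{lem:dim} and the bijection,
\[
 3=\dim M_K-\dim M(G,p)=\rho-\dim(R\cap L).
\]

\emph{The hyperplane.} Since $xy$ is fixed in $G$ and each $S\in M_K$ with $D(S)\in L$ extends
to $G$, $\chi$ vanishes on $\{S\in M_K:D(S)\in L\}$, which contains $\ker D$. Hence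
$\chi=\psi\circ D$ for a linear functional $\psi\ne0$ on $R$. Put $R_0=\ker\psi$. This space
has dimension $\rho-1$, and it depends only on $p_K$. The vanishing of $\chi$ says
$R\cap L\subseteq R_0$, so $R_0\cap L=R\cap L$ and
\[
 \dim(R_0+L)=(\rho-1)+3-(\rho-3)=5 .
\]
The hyperplane $R_0+L$ of $\mathfrak s$ replaces $\ker\lambda$ of Section~\ref{sec:heptagon}.

\emph{Every hinge moves.} The vertices $q_1,c_1$ lie in different bricks. By
Lemma~\ref{lem:bricksmove}(ii) some $S\in M(G,p)$ has $S_{q_1}\ne S_{c_1}$. By
\eqref{eq:chain}, $D(S|_K)\in R\cap L=R_0\cap L$ has a nonzero coefficient at $A_1$, so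
$A_1\in R_0+\langle A_2,A_3\rangle$. The pairs $d_1,d_2$ and $c_2,q_2$ give
$A_2\in R_0+\langle A_1,A_3\rangle$ and $A_3\in R_0+\langle A_1,A_2\rangle$ in the same way.
Hence, at generic positions,
\begin{equation}\label{eq:two}
 \dim\bigl(R_0+\langle A_i,A_j\rangle\bigr)=5=\dim(R_0+L)\qquad\text{for each pair }i\ne j .
\end{equation}
So \emph{any two} of the three hinges already determine the hyperplane. This is what makes it
immovable: a displacement that preserves two of the three hinge lines cannot change it.

\paragraph{Step 2: nearby positions.} From now on $p_K$, and with it $R_0$, stays fixed, and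
the positions $z\in(\mathbb R^3)^J$ of the vertices in $J$ vary. Call $z$ generic if it
extends $p_K$ to a generic placement of $V(K)\cup J$; such a $z$ extends further to a generic
placement of $V$, so Step~1 applies to it. Generic positions are dense
and $\dim(R_0+L)\le5$ is a closed condition, so it holds for all $z$. Let
$O\subseteq(\mathbb R^3)^J$ be the set where $\dim(R_0+\langle A_i,A_j\rangle)\ge5$ for all
pairs $i\ne j$. It is open, and by \eqref{eq:two} it contains all generic positions. For
$z\in O$ the space $\Pi(z)=R_0+L$ has dimension $5$ and
\begin{equation}\label{eq:three}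
 \Pi(z)=R_0+\langle A_1,A_2\rangle=R_0+\langle A_1,A_3\rangle=R_0+\langle A_2,A_3\rangle .
\end{equation}

Fix a generic $z_0\in O$ and a twist $w\notin\Pi(z_0)$. A basis of $R_0$ together with suitable
$A_i$ is a basis of $\Pi(z_0)$. For $z$ near $z_0$ these vectors remain independent, so they
form a basis of $\Pi(z)$, and $w\notin\Pi(z)$. Let $\lambda_z$ be the unique linear functional
on $\mathfrak s$ with $\ker\lambda_z=\Pi(z)$ and $\lambda_z(w)=1$. By Cramer's rule its
coordinates are rational functions of $z$, hence smooth near $z_0$.

\paragraph{Step 3: sliding.} Write $a,b$ for the positions of $d_1,d_2$, and write $q_i$ also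
for the point $p_{q_i}$. Consider the vector fields
\[
 \xi_1=(b-a)\cdot\partial_a,\quad\xi_2=(a-q_1)\cdot\partial_a,\quad
 \eta_1=(a-b)\cdot\partial_b,\quad\eta_2=(b-q_2)\cdot\partial_b ,
\]
which slide $a$ along the line $ab$, $a$ along $q_1a$, $b$ along $ab$, and $b$ along $bq_2$.
Near $z_0$ the points $a,b$ are distinct, and so are $q_1,a$ and $b,q_2$. As long as two points
stay distinct, sliding one of them along their line does not change the span of the
corresponding twist, by Lemma~\ref{lem:twists}(b). We claim that $\Pi$ is constant for small
time along every integral curve of each of the four fields that starts near $z_0$. In each case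
we use the expression in \eqref{eq:three} with two twists whose spans do not change.
\begin{itemize}
\item $\xi_1$: the line of $A_2$ is preserved, and $A_3$ does not depend on $a$. Use
 $\Pi=R_0+\langle A_2,A_3\rangle$.
\item $\xi_2$: if $c_1=d_1$, the line $q_1a$ of $A_1$ is preserved; if $c_1\ne d_1$, $A_1$ does
 not depend on $a$. Neither does $A_3$. Use $\Pi=R_0+\langle A_1,A_3\rangle$.
\item $\eta_1$: the line of $A_2$ is preserved, and $A_1$ does not depend on $b$. Use
 $\Pi=R_0+\langle A_1,A_2\rangle$.
\item $\eta_2$: if $c_2=d_2$, the line $bq_2$ of $A_3$ is preserved; if $c_2\ne d_2$, $A_3$ does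
 not depend on $b$. Neither does $A_1$. Use $\Pi=R_0+\langle A_1,A_3\rangle$.
\end{itemize}
Hence each coordinate $h$ of $\lambda_z$ satisfies $\xi_1h=\xi_2h=\eta_1h=\eta_2h=0$ near
$z_0$.

For fixed $b$ these slides move $a$ only within the plane $q_1ab$. But sliding $b$ along $bq_2$
tilts this plane, and alternating the two kinds of slides moves $a$ out of it. Infinitesimally,
$h$ is also annihilated by the commutators. As $\xi_1$ does not move $b$ and $\eta_2$ does not
move $a$, we have $\xi_1(b-q_2)=0$ and $\eta_2(b-a)=b-q_2$; likewise $\eta_1(a-q_1)=0$ and
$\xi_2(a-b)=a-q_1$. So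
\[
 [\xi_1,\eta_2]=-(b-q_2)\cdot\partial_a,\qquad[\eta_1,\xi_2]=-(a-q_1)\cdot\partial_b .
\]
At $z_0$, and therefore near $z_0$, the points $q_1,a,b,q_2$ are affinely independent, as
$q_1,d_1,d_2,q_2$ are distinct vertices. So $a-q_1$, $b-a$, $b-q_2$ form a basis of
$\mathbb R^3$. Thus $\xi_1,\xi_2,[\xi_1,\eta_2]$ span all $\partial_a$-directions and
$\eta_1,\eta_2,[\eta_1,\xi_2]$ span all $\partial_b$-directions. All derivatives of $\lambda_z$
with respect to $a$ and $b$ vanish near $z_0$.

\paragraph{Step 4: contradiction.} Keep the positions of $J\setminus\{d_1,d_2\}$ as in $z_0$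
and let $(a,b)$ vary in a small ball around its value at $z_0$. There $\lambda_z$ is a constant
functional $\lambda_0$, and $A_{ab}=A_2\in\Pi(z)=\ker\lambda_0$. By
Lemma~\ref{lem:twists}(d), $\lambda_0=0$, contradicting $\lambda_0(w)=1$. This proves
Lemma~\ref{lem:chain}. \hfill$\square$

\subsection{Counting}

\begin{lemma}\label{lem:count}
$d_X+d_Y\le2$.
\end{lemma}

\begin{proof}
Let $n_2$ be the number of bricks other than $X,Y$ of degree $2$ in $\Gamma$, and $n_3$ the
number of those of degree at least $3$. Let $s\ge3n_3$ be the sum of the degrees of the latter,
and put $T=s+d_X+d_Y$. By Lemma~\ref{lem:deg2}, $n=n_2+n_3+2$ and $|E(\Gamma)|=n_2+T/2$. By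
Lemma~\ref{lem:chain}, the $2n_2$ edges at the bricks counted by $n_2$ are distinct, and each
has its other end at a brick that contributes to $T$; so $2n_2\le T$. Lemma~\ref{lem:sparse}(i)
for the set of all bricks gives
\[
 5n_2+\tfrac52T\le6(n_2+n_3+2)-7,\qquad\text{so}\qquad
 \tfrac52T\le n_2+6n_3+5\le\tfrac12T+6n_3+5 .
\]
Hence $2T\le6n_3+5$. Since $T\ge3n_3+d_X+d_Y$, we get $2(d_X+d_Y)\le5$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:chain} is just strong enough for this count. Subdivide every edge of a cubic
graph on $k$ vertices once; the result has $\frac52k$ vertices and $3k$ edges, and since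
$5\cdot3k=6\cdot\frac52k$ it narrowly violates the inequality of Lemma~\ref{lem:sparse}(i) for
the whole vertex set. If every edge is subdivided twice, we get $4k$ vertices and $\frac92k$
edges, and that inequality, $\frac{45}2k\le24k-7$, holds as soon as $k\ge5$. With $X$ and $Y$
among the vertices of degree $3$, this shows that the count would not go through if only longer
chains were excluded.
\end{remark}

\subsection{Reduction to two leaves}

\begin{lemma}\label{lem:leaves}
$X=\{x\}$ and $Y=\{y\}$, and $x$ and $y$ are leaves of $G$. Their neighbors $q$ and $q'$ satisfy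
$q\ne y$ and $q'\ne x$.
\end{lemma}

\begin{proof}
Let $p$ be generic. If $d_X=0$, let $S$ be the translation by $p_x-p_y$ on $X$ and $0$
elsewhere. Then $S\in M(G,p)$ and $(S_x(p_x)-S_y(p_y))\cdot(p_x-p_y)=|p_x-p_y|^2\ne0$, so $xy$
is not fixed, a contradiction. In the same way $d_Y\ne0$. By Lemma~\ref{lem:count},
$d_X=d_Y=1$.

Let $uq$ be the unique edge leaving $X$, with $u\in X$ and $q\notin X$. Suppose $x\ne u$. Then
$y\ne u$, since $y\notin X$, and $y\ne q$, since otherwise $x,y\in N[X]$. So $u,q,x,y$ are four
distinct vertices. Let $S$ be $A_{qu}$ on $X$ and $0$ elsewhere. Then $S\in M(G,p)$ and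
\[
 (S_x(p_x)-S_y(p_y))\cdot(p_x-p_y)=\det(p_u-p_q,\;p_x-p_q,\;p_x-p_y)\ne0,
\]
because the four points are not coplanar; again $xy$ is not fixed, a contradiction. So $x=u$,
and no edge leaves $X$ from $X\setminus\{x\}$. Every element of
$M(G-(X\setminus\{x\}),p|_{V\setminus(X\setminus\{x\})})$ extends to $G$ by $S_c=S_x$ for
$c\in X\setminus\{x\}$. By \eqref{eq:star}, $X\setminus\{x\}$ is empty. So $x$ is a leaf with
neighbor $q$. Exchanging the roles of $x$ and $y$, we find that $Y=\{y\}$ and that $y$ is a
leaf with some neighbor $q'$. If $q=y$, then $x,y\in N[Y]$, and if $q'=x$, then $x,y\in N[X]$;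
both contradict badness.
\end{proof}

\subsection{End of the proof}

Let $G_0=G-x-y$, so that $q,q'\in V(G_0)$, and fix a generic $p_0$ on $V(G_0)$. Let
$S\in M(G_0,p_0)$, $S_q=(\omega,\tau)$, $S_{q'}=(\omega',\tau')$. For all positions $a$ of $x$
and $b$ of $y$ that keep the points distinct, $S$ extends to $G$ by $S_x=S_q$ and
$S_y=S_{q'}$. Since $xy$ is fixed in $G$, for the dense set of those $(a,b)$ that extend $p_0$
to a generic placement we have
\begin{align*}
 0&=(\omega\times a+\tau-\omega'\times b-\tau')\cdot(a-b)\\
 &=-(\omega\times a)\cdot b-(\omega'\times b)\cdot a+(\tau-\tau')\cdot(a-b)\\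
 &=(\tau'-\tau)\cdot(b-a)+(\omega'-\omega)\cdot(a\times b).
\end{align*}
The last line is the value of one fixed linear functional at $A_{ab}$. By
Lemma~\ref{lem:twists}(d) the functional is $0$, so $\omega=\omega'$ and $\tau=\tau'$. Thus
$S_q=S_{q'}$ for every $S\in M(G_0,p_0)$. By Lemma~\ref{lem:bricksmove}(ii), or trivially if
$q=q'$, the vertices $q,q'$ lie in a common brick of $G_0$, hence in a common brick $Q$ of $G$.
Then $x,y\in N[Q]$, contradicting badness. So there are no bad triples, and
Theorem~\ref{thm:closure} is proved. \hfill$\square$

\section{From pairs to clusters}\label{sec:clusters}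

For $x\in V$ let $\beta(x)$ be the brick containing $x$. Let $T_x$ be the subgraph of $\Gamma$
consisting of the vertex $\beta(x)$, the edges of $G$ from $x$ to other bricks, and the ends of
these edges. As $\Gamma$ is simple, $T_x$ is a star with center $\beta(x)$ and vertex set
$\{\beta(w):w\in N[x]\}$. So
\begin{equation}\label{eq:star2}
 C\in V(T_x)\iff x\in N[C].
\end{equation}
Theorem~\ref{thm:closure} thus says that distinct $x,y$ are adjacent in the closure exactly
when $T_x$ and $T_y$ share a vertex, and the question is whether pairwise intersecting stars
have a common vertex. In a tree they do: pairwise intersecting subtrees of a finite tree have a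
common vertex, which is the Helly property. The stars of a clique are confined to a small part
of $\Gamma$, and this part is a tree.

\begin{proof}[Proof of Theorem~\ref{thm:clusters}]
By Lemma~\ref{lem:rigid} each $G^2[N[C]]$ is rigid, so every nonempty subset of $N[C]$ is a
clique of the closure. Conversely, let $W\ne\emptyset$ be a clique of the closure. By
Theorem~\ref{thm:closure} and \eqref{eq:star2} the stars $T_x$, $x\in W$, pairwise intersect.
Fix $x_0\in W$ and put $v_0=\beta(x_0)$. Since $T_x$ meets $T_{x_0}$, the center of $T_x$ has
distance at most $2$ from $v_0$ in $\Gamma$. So $T_x\subseteq B$, where $B$ is the subgraph of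
$\Gamma$ formed by the vertices at distance at most $3$ from $v_0$ and the edges between them
that have an end at distance at most $2$ from $v_0$.

We claim that $B$ is a tree. A breadth-first search tree from $v_0$ spanning $V(B)$ has all its
edges in $B$. An edge of $B$ outside it would join vertices at distances $i\le2$ and $j\le3$
from $v_0$. Together with tree paths it would yield a cycle of length at most $i+j+1\le6$,
contradicting Lemma~\ref{lem:sparse}(i). By the Helly property some brick $C$ lies in all
$V(T_x)$, $x\in W$, and by \eqref{eq:star2}, $W\subseteq N[C]$.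

So each clique is contained in some $N[C]$, and each $N[C]$ is a clique. Hence the maximal
cliques are exactly the inclusion-maximal sets $N[C]$.
\end{proof}

This argument needs that $6$-cycles are excluded. On a $6$-cycle $B_1\cdots B_6$, the stars
with centers $B_1,B_3,B_5$ and their two neighbors on the cycle intersect pairwise in
$B_2,B_4,B_6$ but have no common vertex.

\begin{proof}[Proof of Theorem~\ref{thm:jacobs}]
Let $U$ be a rigid cluster. By Theorem~\ref{thm:clusters}, $U=N[C]$ for a brick $C$, and
$G^2[U]$ is rigid. Let $F\supseteq G^2[U]$ be a rigid subgraph of $G^2$. Its vertex set is a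
clique of the closure containing $U$, so $V(F)=U$ by maximality of $U$, and $F=G^2[U]$. Thus
$G^2[U]$ is a rigid component.

Conversely, let $G^2[U]$ be a rigid component. Then $U$ is a clique of the closure, so
$U\subseteq U'$ for a rigid cluster $U'$. By Theorem~\ref{thm:clusters}, $G^2[U']$ is rigid. It
contains $G^2[U]$, so $U=U'$ by maximality of the component.
\end{proof}

\section{Overlaps of clusters and the rank}\label{sec:overlap}

\begin{proof}[Proof of Theorem~\ref{thm:overlap}]
(1) Let $z\in N[C]\cap N[C']$, that is, $C,C'\in V(T_z)$ by \eqref{eq:star2}. Suppose first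
that $C,C'$ are adjacent in $\Gamma$, via the edge $cc'$ with $c\in C$, $c'\in C'$. Then
$\beta(z)\in\{C,C'\}$, since otherwise $\beta(z),C,C'$ would form a triangle in $\Gamma$. If
$\beta(z)=C$, then $z$ is the end in $C$ of an edge from $C$ to $C'$; there is only one such
edge, so $z=c$. If $\beta(z)=C'$, then $z=c'$ for the same reason. Both $c$ and $c'$ lie in the
intersection. Now suppose that $C,C'$ are not adjacent. Then $\beta(z)$ is neither $C$ nor
$C'$, so it is a common neighbor of $C$ and $C'$ in $\Gamma$. It is unique, because $\Gamma$
has no $4$-cycle, and $z$ is the end in $\beta(z)$ of the unique edge from $\beta(z)$ to $C$.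
So there is at most one such $z$. The statement on clusters follows from
Theorem~\ref{thm:clusters}.

(2) Let $N[C]\subseteq N[C']$. Every $c\in C$ lies in $N[C']\setminus C'$, so it has a neighbor
in $C'$. As $\Gamma$ is simple, $|C|=1$. So $C=\{c\}$ is adjacent to $C'$ in $\Gamma$, and by
(1) the set $N[c]=N[C]\cap N[C']$ has exactly two elements. Thus $c$ has degree $1$, and its
neighbor is in $C'$. Conversely, if $C=\{c\}$ with $c$ of degree $1$ and its neighbor $c'$ is
in $C'$, then $N[C]=\{c,c'\}\subseteq N[C']$. If the minimum degree is at least $2$, no $N[C]$
is contained in another $N[C']$, so the sets $N[C]$ are pairwise distinct and all maximal; now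
use Theorems~\ref{thm:clusters} and~\ref{thm:jacobs}.

(3) Let $p$ be generic and consider the surjection $S\mapsto m$ of Lemma~\ref{lem:model}. Its
kernel consists of the $S\in M(G,p)$ such that $S_v$ vanishes on $N[v]$ for all $v$. So
$S_v=0$ if $\deg v\ge2$. A leaf $v$ has a neighbor $u$ with $\deg u\ge2$, as its component has
at least $3$ vertices; then $S_u=0$, and $S_v\in\langle A_{uv}\rangle$ is arbitrary. There are
no isolated vertices. So the kernel has dimension $\ell$, and Lemma~\ref{lem:dim} gives
$3|V|-r(G^2)=6+\operatorname{def}(G)-\ell$, which is the first equality.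

For the second, put $g=|E(\Gamma)|$ and let $d_\Gamma(C)$ be the degree of $C$ in $\Gamma$. As
$\Gamma$ is simple, the edges leaving $C$ have distinct ends outside $C$, so
$|N[C]|=|C|+d_\Gamma(C)$. Each vertex of a tight set of size at least $2$ has at least two
neighbors in it, as shown in the proof of Lemma~\ref{lem:rigid}. So each leaf is a singleton
brick. It has degree $1$ in $\Gamma$, and its neighbor in $\Gamma$ belongs to $\mathcal C^*$,
because no two leaves are adjacent. Hence
\[
 \sum_{C\in\mathcal C^*}|N[C]|=(|V|-\ell)+(2g-\ell),\qquad|\mathcal C^*|=n-\ell,\qquad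
 |E^*|=g-\ell ,
\]
and
\[
 \sum_{C\in\mathcal C^*}\bigl(3|N[C]|-6\bigr)-|E^*|
 =3|V|-6\ell+6g-6n+6\ell-g+\ell=3|V|+5g-6n+\ell .
\]
By Lemma~\ref{lem:sparse}(ii), $-6-\operatorname{def}(G)=5g-6n$, so this equals
$3|V|-6-\operatorname{def}(G)+\ell$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{JJ} Jackson and Jord\'an, \emph{On the rigidity of molecular graphs}, Combinatorica
\textbf{28} (2008), 645--658.

\bibitem{KT} Katoh and Tanigawa, \emph{A proof of the molecular conjecture}, Discrete Comput.
Geom. \textbf{45} (2011), 647--700.

\bibitem{RCMG} \emph{Rigid components in molecular graphs},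
\url{http://www.maths.qmul.ac.uk/~bill/molrev2.pdf}.

\end{thebibliography}

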